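# Choosing colors from lists when degree sums along edges are at most $2k+1$

All graphs are finite and simple; $d(x)$ is the degree of a vertex $x$ and $\omega(G)$ is the clique number of $G$.

## 1. A nine-vertex graph that four colors cannot handle

Take two nonadjacent vertices $h_1,h_2$. Add a triangle $X$ and join all three of its vertices to both $h_1$ and $h_2$. Add a $K_4$ on $y_1,y_2,y_3,y_4$, and join $h_1$ to $y_1,y_2$ and $h_2$ to $y_3,y_4$.

Try to color with four colors. The triangle $X$ uses three of them, so $h_1$ and $h_2$ are both forced to the fourth color, $c$. Now every $y_i$ has a neighbor of color $c$, so the $K_4$ must be colored with the other three colors, which is impossible. The graph is not 4-colorable.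

Yet it contains no $K_5$, and its degrees are small. Each $h_i$ has degree $3+2=5$, each vertex of $X$ has degree $2+2=4$, each $y_i$ has degree $3+1=4$. A $K_5$ would contain a vertex of degree $4$ (at most two vertices have degree $5$) and would be the closed neighborhood of that vertex. But the closed neighborhood of a vertex of $X$ contains the nonadjacent pair $h_1,h_2$, and that of $y_1$ contains $h_1$ and $y_3$, which are nonadjacent; the other $y_i$ are similar. Since $h_1\not\sim h_2$, the sum $d(x)+d(y)$ over an edge $xy$ is at most $5+4=9=2\cdot4+1$.

Now repeat the construction one size up, with five colors and degree sums at most $11=2\cdot 5+1$. Let $X=K_4$ be joined to both $h_i$, and let $Y=K_5$. The vertices of $X$ have degree $3+2=5$, so each $h_i$ may have degree at most $6$; four of its edges go to $X$, and two are left for $Y$. Together $h_1,h_2$ block the color $c$ on at most four of the five vertices of $Y$. The fifth vertex takes $c$, the other four take the remaining colors, and the graph is 5-colorable. The obstruction has disappeared.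

Is this an accident? With $k$ colors and degree sums at most $2k+1$ on edges, is $K_{k+1}$ the only obstruction once $k\ge5$, even if every vertex brings its own list of $k$ colors? These notes prove that the answer is yes.

## 2. Ore degree, lists, and the statements

**Definition (Ore degree).** $\theta(G)=\max_{xy\in E(G)}\big(d(x)+d(y)\big)$.

The nine-vertex graph has $\theta=9$. The cycle $C_5$ has $\theta=4$, and $C_5$ with one pendant vertex attached has $\theta=3+2=5$.

**Definition (choosability).** Given lists $L(v)$, an $L$-coloring is a proper coloring $c$ with $c(v)\in L(v)$ for all $v$. A graph is $k$-choosable if it has an $L$-coloring whenever $|L(v)|\ge k$ for all $v$.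

Equal lists show that $k$-choosable graphs are $k$-colorable. The converse fails: in $K_{2,4}$ give the two vertices on one side the lists $\{1,2\}$ and $\{3,4\}$, and the four on the other side the lists $\{1,3\},\{1,4\},\{2,3\},\{2,4\}$. Whatever colors $a,b$ the first side receives, the vertex with list $\{a,b\}$ is stuck.

The list of problems "Conjectures That Should Be True" contains the following conjecture: *every graph with $\theta\ge10$ and $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable.* The version for ordinary coloring is known, and the list version is known for $\theta\ge18$; neither fact is used below. We prove the conjecture in the following form.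

**Theorem A.** Let $k\ge5$ and let $G$ be a graph with $d(x)+d(y)\le2k+1$ for every edge $xy$. Then $G$ is $k$-choosable if and only if $K_{k+1}\not\subseteq G$.

**Theorem 1.** Every graph with $\theta\ge10$ and $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable.

**Theorem 2.** For an integer $\theta\ge2$, the statement "every graph with Ore degree $\theta$ and $\omega\le\theta/2$ is $\lfloor\theta/2\rfloor$-choosable" holds if and only if $\theta\notin\{4,5,7,9\}$. In particular $\theta\ge10$ in Theorem 1 cannot be weakened to $\theta\ge9$, and $k\ge5$ in Theorem A cannot be weakened to $k\ge4$.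

Theorem A implies Theorem 1: put $k=\lfloor\theta/2\rfloor\ge5$; then $\theta\le2k+1$, and $\omega\le\theta/2$ gives $\omega\le k$. The "only if" part of Theorem A is clear, since $K_{k+1}$ is not $k$-colorable.

We use three textbook facts.

**Fact 1 (greedy).** If $G$ is connected, $|L(v)|\ge d(v)$ for all $v$, and the inequality is strict for some $v_0$, then $G$ is $L$-colorable. Indeed, color the vertices in order of decreasing distance from $v_0$. Each $v\ne v_0$ has an uncolored neighbor when its turn comes, so at most $d(v)-1$ colors are forbidden; $v_0$ comes last and has more colors than neighbors.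

Recall that a *block* of a graph with at least one edge and no isolated vertex is a maximal 2-connected subgraph or a bridge $K_2$. An *end block* contains exactly one cut vertex.

**Fact 2 (Borodin 1977; Erdős–Rubin–Taylor 1979).** If $T$ is connected, $|L(v)|\ge d_T(v)$ for all $v$, and $T$ is not $L$-colorable, then every block of $T$ is complete or an odd cycle. Such a $T$ is called a *Gallai tree*.

For example, a path $abc$ is a Gallai tree with two blocks $K_2$, and the lists $\{1\},\{1,2\},\{2\}$, of sizes equal to the degrees, admit no coloring.

**Fact 3 (Hall).** In a bipartite graph, a side $X$ can be matched into the other side if and only if every $S\subseteq X$ has at least $|S|$ neighbors.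

## 3. Even degree sums, and all $\theta\le9$

If degree sums are at most $2k$ rather than $2k+1$, Fact 2 alone is enough.

**Proposition 3.** Let $k\ge3$, let $d(x)+d(y)\le2k$ for every edge $xy$ of $G$, and let $K_{k+1}\not\subseteq G$. Then $G$ is $k$-choosable.

*Proof.* Suppose lists of size $k$ admit no coloring, and let $G'$ be a minimal induced subgraph that is not colorable. Then $G'$ is connected. If some $v$ had $d_{G'}(v)<k$, we could color $G'-v$ and then $v$; so $\delta(G')\ge k$. Every $x$ has a neighbor, of degree at least $k$, so $d_{G'}(x)\le 2k-k$. Hence $G'$ is $k$-regular, and by Fact 2 it is a Gallai tree. In an end block (or in $G'$ itself if it is a block) a non-cut vertex has all its $k$ neighbors inside the block, so the block is $k$-regular. A cut vertex of it would have degree larger than $k$, so $G'$ is this single block. An odd cycle is 2-regular and $k\ge3$, so $G'=K_{k+1}$, a contradiction. $\square$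

We can now settle Theorem 2 for all $\theta\le9$.

* $\theta\in\{2,3\}$: there is an edge, so $\omega\ge2>\theta/2$, and the statement holds vacuously.
* $\theta\in\{6,8\}$: the statement holds by Proposition 3 with $k=\theta/2$.
* $\theta=4$: it fails for $C_5$, which has $\omega=2$ and is not 2-colorable.
* $\theta=5$: it fails for $C_5$ with one pendant vertex, again with $\omega=2=\lfloor5/2\rfloor$.
* $\theta=7$: it fails for the Moser spindle, which consists of the triangles $abc$, $bcd$, $ab'c'$, $b'c'd'$ and the edge $dd'$. Here $a$ has degree 4 and all other vertices have degree 3, so $\theta=7$. A $K_4$ would contain a vertex of degree 3 and be its closed neighborhood. That neighborhood contains $a,d$ for $b$ and $c$, contains $b,d'$ for $d$, and symmetrically on the primed side; these pairs are nonadjacent. So $\omega=3\le\frac72$. In a 3-coloring $d$ and $d'$ both receive the color of $a$, although $dd'$ is an edge.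
* $\theta=9$: it fails for the nine-vertex graph of Section 1, which has $\omega=4\le\frac92$ and is not 4-colorable. This graph also has degree sums at most $2\cdot4+1$ and no $K_5$, so Theorem A fails for $k=4$.

Once Theorem 1 is proved, it covers all $\theta\ge10$ and Theorem 2 follows. So only the "if" part of Theorem A is left, and by Proposition 3 the new content is the odd value $2k+1$.

## 4. Low vertices, high vertices, and the Gallai trees between them

From here on, fix $k\ge5$ and suppose that the "if" part of Theorem A fails for this $k$. Let $G$ be a counterexample with $|V(G)|$ minimum: degree sums on edges are at most $2k+1$, $K_{k+1}\not\subseteq G$, $|L(v)|=k$ for all $v$ (shrink lists if necessary), and $G$ is not $L$-colorable.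

**Step 1 (degrees).** The purpose is to see that only two degrees occur. By minimality $G$ is connected and every proper induced subgraph is $L$-colorable. So $\delta(G)\ge k$, as in Proposition 3. Every vertex has a neighbor of degree at least $k$, so every degree is at most $k+1$. Call vertices of degree $k$ *low* and those of degree $k+1$ *high*, and let $H$ be the set of high vertices. Two adjacent high vertices would have degree sum $2k+2$, so $H$ is independent. Put $w(v)=1$ for low $v$ and $w(v)=2$ for high $v$.

**Step 2 (residual lists).** The purpose is to record what is left after coloring part of $G$. Let $Q$ be a nonempty induced subgraph and $\varphi$ an $L$-coloring of $G-Q$. Put $L_\varphi(v)=L(v)\setminus\varphi(N(v)\setminus Q)$ for $v\in Q$. At most $d(v)-d_Q(v)$ colors are lost, so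
$$|L_\varphi(v)|\ge d_Q(v)+1-w(v),\tag{1}$$
that is, at least $d_Q(v)$ for low $v$ and at least $d_Q(v)-1$ for high $v$. Such a $\varphi$ always exists, and $Q$ is never $L_\varphi$-colorable.

**Step 3 (there are high vertices).** If $H=\emptyset$, degree sums are at most $2k$, and Proposition 3 colors $G$. So $H\ne\emptyset$.

**Step 4 (the trees).** The purpose is to describe $G-H$. Let $\mathcal T$ be the set of components of $G-H$. All vertices of $T\in\mathcal T$ are low, so (1) with $Q=T$ and Fact 2 show that $T$ is a Gallai tree. (The case $T=K_1$ is allowed; then there are no blocks.) Every block $B$ is regular; let $r(B)$ be its degree. "Odd cycle" will mean length at least 5; a triangle counts as complete. Since $K_{k+1}\not\subseteq G$ and $k\ge5$, we have $r(B)\le k-1$. An odd cycle has $r=2\le k-3$, so $r(B)=k-1$ means $B=K_k$, and $r(B)=k-2$ means $B=K_{k-1}$.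

For $v\in T$ let $\rho(v)=|N(v)\cap H|=k-d_T(v)$, and let $a_T=\sum_{v\in T}\rho(v)$. Counting the edges at $H$ gives
$$\sum_{T\in\mathcal T}a_T=(k+1)|H|.\tag{2}$$

As a running example take $k=5$ and let $T$ be a $K_5$ together with one vertex $x_0$ adjacent to exactly one vertex $u$ of it. Then $\rho(x_0)=4$, $\rho(u)=0$, the other four vertices have $\rho=1$, and $a_T=8$.

## 5. Kernels, and a bound on bipartite edges in $G$

A *kernel* of a digraph is an independent set $K$ such that every vertex outside $K$ has an out-neighbor in $K$. A directed triangle has none; a directed 4-cycle has two.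

**Lemma 4.** Let $Q$ be a graph, $A\subseteq V(Q)$ independent, $B=V(Q)\setminus A$. Let $D$ arise from $Q$ by replacing each edge of $Q[B]$ by two opposite arcs and orienting each $A$–$B$ edge arbitrarily. If $|L(v)|\ge d_D^+(v)+1$ for all $v$, then $Q$ is $L$-colorable.

*Proof.* First we show that every induced subdigraph $D'$ of $D$, with parts $A'\subseteq A$ and $B'\subseteq B$, has a kernel, by induction on the number of vertices. If every $v\in B'$ has an out-neighbor in $A'$, then $A'$ is a kernel. Otherwise some $v\in B'$ has none. Its neighbors in $B'$ send arcs to $v$, since arcs inside $B$ go both ways; its neighbors in $A'$ send arcs to $v$, since the single arc does not leave $v$. Take a kernel of $D'-v-N(v)$ and add $v$. The result is independent, the vertices of $N(v)$ have the out-neighbor $v$, and all other vertices are handled by the smaller kernel.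

Now color, by induction on $|V(Q)|$. If $Q$ is nonempty, pick a color $c$ in some list and a kernel $K$ of the subdigraph induced by $\{v:c\in L(v)\}$; it is nonempty. Color $K$ with $c$, delete $K$, and delete $c$ from all remaining lists. A vertex that loses the color $c$ also loses an out-neighbor, so the hypothesis survives, with $A\setminus K$ in place of $A$. $\square$

For instance, let $Q=C_4$ with $A$ one color class, oriented cyclically. All out-degrees are 1, so $C_4$ is 2-choosable.

The next lemma turns "$G$ is not colorable" into an inequality about numbers of edges.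

**Lemma 5.** For every nonempty induced subgraph $Q$ of $G$ and every independent $A\subseteq V(Q)$, the number of edges of $Q$ between $A$ and $V(Q)\setminus A$ is at most
$$w(V(Q))-1=|V(Q)\setminus H|+2|V(Q)\cap H|-1.\tag{3}$$

*Proof.* Suppose not, and take a violating pair $(Q,A)$ with $|V(Q)|$ minimum. Let $J$ be the bipartite graph formed by the edges between $A$ and $V(Q)\setminus A$, and for $S\subseteq V(Q)$ let $e(S)$ be the number of edges of $J$ meeting $S$. So $e(V(Q))\ge w(V(Q))$.

Suppose $e(S)<w(S)$ for some nonempty $S$. Then $S\ne V(Q)$. In $(Q-S,A\setminus S)$ the number of bipartite edges is $e(V(Q))-e(S)>w(V(Q))-w(S)=w(V(Q)\setminus S)$, so this is a smaller violating pair, a contradiction. Hence $e(S)\ge w(S)$ for all $S$. Apply Hall's theorem with $w(v)$ copies of each $v$, each adjacent to the edges of $J$ at $v$. It assigns to every $v$ a set of $w(v)$ incident edges of $J$, so that each edge is assigned at most once.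

Orient each assigned edge toward the vertex it is assigned to, orient other edges of $J$ arbitrarily, and form $D$ as in Lemma 4. An edge inside $V(Q)\setminus A$ adds 1 to the out-degree of both ends, and each $v$ has at least $w(v)$ incoming edges of $J$; so $d_D^+(v)\le d_Q(v)-w(v)$. Color $G-Q$ by some $\varphi$. By (1), $|L_\varphi(v)|\ge d_Q(v)+1-w(v)\ge d_D^+(v)+1$. By Lemma 4, $Q$ is $L_\varphi$-colorable, a contradiction. $\square$

## 6. Using all high vertices: the count stops at $K_k$

The natural choice in Lemma 5 is $Q=G$, $A=H$. It gives $(k+1)|H|\le\sum_T|T|+2|H|-1$, so by (2)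
$$\sum_T|T|>(k-1)|H|=\frac{k-1}{k+1}\sum_Ta_T.\tag{4}$$
If every $T$ satisfied $|T|\le\frac{k-1}{k+1}a_T$, we would be done. Test this.

* $T=K_1$: $|T|=1$ and $a_T=k$; satisfied. So $G$ cannot have only one-vertex trees.
* $T=K_{k-1}$: $|T|=k-1$ and $a_T=2(k-1)$; satisfied, since $2\frac{k-1}{k+1}\ge\frac43$.
* $T=K_k$: $|T|=a_T=k$; not satisfied. Here the approach stops.

To improve on this, we would like to put vertices of $T$ into $A$ as well: a vertex $v\in T$ in $A$ contributes up to $d_T(v)$ edges. But $A$ must be independent, so $v$ may not have a neighbor in $A\cap H$, and every vertex of a $K_k$-component has exactly one high neighbor. At the other extreme, drop $H$ completely and take $Q=T$ with $A\subseteq T$. Then Lemma 5 says only $\sum_{v\in A}d_T(v)\le|T|-1$, which holds for every independent set in $T$, as we will see from (6).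

Neither extreme works, so we interpolate: keep a random part $H'$ of $H$, and use vertices of $T$ that happen to have no neighbor in $H'$.

## 7. A random part of $H$

Let $H'\subseteq H$ be random, each $h\in H$ being included independently with probability $\frac23$. A vertex $v\in T$ is *free* if $N(v)\cap H'=\emptyset$; this has probability $3^{-\rho(v)}$. Let $j_T$ be the number of edges between $T$ and $H'$.

**Definition (selection).** A selection for $T$ assigns to every $H'$ an independent set $I_T=I_T(H')$ of free vertices of $T$. Put $c_T=|T|-\sum_{v\in I_T}d_T(v)$.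

In the running example, $u$ has $\rho(u)=0$ and is always free; always selecting $I_T=\{u\}$ gives $c_T=6-5=1$.

**Proposition 6.** Every $T\in\mathcal T$ has a selection with
$$\mathbb E[c_T\mathbf 1_{j_T>0}]\le\tfrac49a_T.\tag{5}$$

**Step 5 (Proposition 6 implies Theorem A).** The purpose is to average Lemma 5 over $H'$. Given $H'$, let $Q$ be induced by $H'$ and all $T$ with $j_T>0$, and let $A=H'\cup\bigcup_{j_T>0}I_T$. This set is independent, because selected vertices are free. The edges of $Q$ at $H'$ lead to non-free vertices, so all of them go from $A$ to $V(Q)\setminus A$; there are $\sum_{j_T>0}j_T$ of them. A selected $v\in I_T$ has no neighbor in $H'$, so its neighbors in $Q$ are its $d_T(v)$ neighbors in $T$, and none of these is selected. So the number of edges between $A$ and $V(Q)\setminus A$ is $\sum_{j_T>0}\big(j_T+\sum_{v\in I_T}d_T(v)\big)$. If $H'\neq\emptyset$, Lemma 5 gives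
$$\sum_{j_T>0}(j_T-c_T)\le2|H'|-1 .$$
If $H'=\emptyset$, both $\sum_{j_T>0}(j_T-c_T)$ and $2|H'|$ are $0$. Take expectations, using $\mathbb E\,j_T=\frac23a_T$ and the fact that $H'\ne\emptyset$ has positive probability:
$$\sum_T\Big(\tfrac23a_T-\mathbb E[c_T\mathbf 1_{j_T>0}]\Big)<\tfrac43|H|=\frac4{3(k+1)}\sum_Ta_T.$$
So some $T$ has
$$\mathbb E[c_T\mathbf 1_{j_T>0}]>\Big(\frac23-\frac4{3(k+1)}\Big)a_T=\frac23\cdot\frac{k-1}{k+1}\,a_T\ge\frac49a_T,$$
since $\frac{k-1}{k+1}\ge\frac23$ for $k\ge5$. This holds for whatever selections we use, so it contradicts Proposition 6. $\square$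

**Remark (why $\frac23$).** With probability $q$ in place of $\frac23$, the same computation needs $\mathbb E[c_T\mathbf 1_{j_T>0}]\le q\frac{k-1}{k+1}a_T$ for every $T$. Let $k=5$, so that the factor is $\frac23q$. If $T=K_4$ and the same two high vertices are adjacent to all of $T$, then $j_T>0$ means that no vertex is free and $c_T=4$. The requirement is $4(2q-q^2)\le\frac{16}3q$, that is, $q\ge\frac23$. If $T=K_5$ has three high neighbors in all, the best selection takes a free vertex when there is one, and the requirement is $1-(1-q)^3+4q^3\le\frac{10}3q$, that is, $5q^2-3q-\frac13\le0$. This is true at $q=\frac23$ and false for all $q\ge0.7$. So there is little freedom. For $k=4$ the factor is $\frac35q$, and the two components of the nine-vertex graph minus $\{h_1,h_2\}$ make incompatible demands: the triangle requires $3(2q-q^2)\le\frac{18}5q$, that is, $q\ge\frac45$, and the $K_4$ requires $1-(1-q)^2+3q^2\le\frac{12}5q$, that is, $q\le\frac15$ (for $q>0$).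

A component $T=K_5$ with only two high neighbors altogether, where one sees four of the vertices, would be fatal for $k=5$: the required inequality $1-\frac19+4\cdot\frac49\le\frac{20}9$ is false. So we must first show that high vertices cannot concentrate like this.

## 8. A high vertex with three neighbors in an end clique

**Lemma 7.** Let $T\in\mathcal T$ and let $B=K_m$, $m\in\{k-1,k\}$, be a block of $T$ such that $T=B$, or $B$ is an end block with cut vertex $w$. Let $D$ be the set of vertices of $B$ that are not cut vertices of $T$. If $h\in H$ is adjacent to at least 3 vertices of $D$, then $h$ is adjacent to all of $B$.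

*Proof.* Suppose $h$ has at least 3 neighbors in $D$ but is not adjacent to all of $B$. Let $t=|N(h)\cap T|\ge3$.

**Step 6 (rigid lists).** The purpose is to find the exact lists on $D$. Color $G-(T\cup\{h\})$. Let $F$ and $L_0(v)$ be the residual lists of $h$ and of $v\in T$. By (1), $|F|\ge t-1\ge2$ and $|L_0(v)|\ge d_T(v)+[v\sim h]$, where $[\cdot]$ is 1 if the statement holds and 0 otherwise. For $c\in F$ let $L_c(v)=L_0(v)\setminus\{c\}$ if $v\sim h$ and $L_c(v)=L_0(v)$ otherwise. If $T$ were $L_c$-colorable, we could color $h$ with $c$. So $T$ is not $L_c$-colorable, while $|L_c(v)|\ge d_T(v)$ for all $v$. By Fact 1, $|L_c(v)|=d_T(v)$ for all $v$ and all $c\in F$. Consequently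

* if $v\sim h$, then $F\subseteq L_0(v)$ and $|L_0(v)|=d_T(v)+1$;
* if $v\not\sim h$, then $|L_0(v)|=d_T(v)$.

Moreover, if $u\in D$ and $v\in B\setminus\{u\}$, then $L_c(u)\subseteq L_c(v)$. Otherwise color $u$ with some $a\in L_c(u)\setminus L_c(v)$. The graph $T-u$ is connected, each neighbor of $u$ loses at most one color and exactly one from its degree, and $v$ loses no color. So $v$ has more colors than its degree in $T-u$, and Fact 1 colors $T-u$, a contradiction. In particular $L_c(u)=L_c(v)$ for $u,v\in D$.

**Step 7 (some $u\in D$ is not adjacent to $h$).** We exclude this. Take $v\in D\cap N(h)$. For every $c\in F$ we get $L_0(u)=L_c(u)=L_c(v)=L_0(v)\setminus\{c\}$. Two different $c\in F\subseteq L_0(v)$ give two different sets on the right, a contradiction.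

**Step 8 (all of $D$ is adjacent to $h$: the setup).** Since $h$ is not adjacent to all of $B$, the cut vertex $w$ exists and $w\not\sim h$. For $u,v\in D$ we have $L_0(u)\setminus\{c\}=L_0(v)\setminus\{c\}$ and both lists contain $c$. So all lists $L_0(v)$, $v\in D$, equal one set $Y$, with $|Y|=d_T(v)+1=m$ and $F\subseteq Y$. Also $Y\setminus\{c\}\subseteq L_c(w)=L_0(w)$ for two different $c$, so $Y\subseteq L_0(w)$; and $|L_0(w)|=d_T(w)$.

Let $R=T-D-w$. Let $\delta=d_T(w)-(m-1)$ be the number of neighbors of $w$ in $R$; since $w$ is a cut vertex and $d_T(w)\le k$, we have $1\le\delta\le k-m+1\le2$. Let $t'=t-(m-1)=|N(h)\cap R|$, so $|F|\ge t-1\ge m-2+t'$. Vertices of $D$ have no neighbors in $R$, so each component of $R$ contains a neighbor of $w$. For $v\in R$,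
$$|L_0(v)|\ge d_R(v)+[v\sim w]+[v\sim h].$$
Two observations let us forget about $D$:

* $(\alpha)$ if $h$ and $w$ get the same color $c\in F$, then $D$ can be colored afterwards: its $m-1$ vertices have the common list $Y\setminus\{c\}$ of size $m-1$;
* $(\beta)$ if $w$ gets a color outside $Y$ and $h$ any color in $F$, then $D$ can be colored afterwards, for the same reason.

We now color $R\cup\{w,h\}$ so that $(\alpha)$ or $(\beta)$ applies. This colors $T\cup\{h\}$, which is the contradiction we want.

**Step 9 (merging $h$ and $w$).** This step handles all but one numerical case. Add to $R$ a vertex $z$ with list $F$, adjacent to $R\cap(N(w)\cup N(h))$. The new graph is connected, each $v\in R$ has at least as many colors as its degree, and $\deg z\le\delta+t'$. If $\delta<m-2$, then $|F|>\deg z$, and Fact 1 colors it. Give both $h$ and $w$ the color of $z$; this is allowed, since $F\subseteq Y\subseteq L_0(w)$ and $h\not\sim w$. Then use $(\alpha)$. So $\delta\ge m-2$. With $\delta\le k-m+1$: if $m=k$, then $1\ge k-2$, impossible; if $m=k-1$, then $2\ge\delta\ge k-3$. Hence $k=5$, $m=4$, $\delta=2$. In this case $|L_0(w)|=d_T(w)=5$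 and $|Y|=4$, so $L_0(w)\setminus Y=\{\gamma\}$ for one color $\gamma$, and $|F|\ge t'+2$.

**Step 10 (the remaining case $k=5$, $m=4$, $\delta=2$).** We use the extra color $\gamma$. First color $w$ with $\gamma$. In $R\cup\{h\}$ each $v\in R$ has at least $d_R(v)+[v\sim h]$ colors left, and $h$ has $|F|>t'$ colors. So the component containing $h$ is colorable by Fact 1. If all components of $R\cup\{h\}$ were colorable, $(\beta)$ would finish. So some component $R_1$ of $R$ with no neighbor of $h$ is not colorable when $w$ has color $\gamma$.

Suppose $R=R_1$. Then $t'=0$. Give $w$ the list $\{\gamma\}\cup F$, of size at least $3>\delta$, in the connected graph $R+w$; Fact 1 colors it. If $w$ gets $\gamma$, use $(\beta)$ with any color of $F$ on $h$; if $w$ gets $c\in F$, color $h$ with $c$ and use $(\alpha)$. Contradiction.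

Suppose $R\ne R_1$. Since $\delta=2$, $R$ has exactly two components $R_1,R_2$, each containing exactly one neighbor of $w$. For any color $c\ne\gamma$, the connected graph $R_1+w$ with list $\{\gamma,c\}$ on $w$, which has degree 1 there, is colorable by Fact 1. In that coloring $w$ cannot have color $\gamma$; so $R_1$ is colorable when $w$ has color $c$. Now add to $R_2$ a vertex $z$ with list $F$, adjacent to $R_2\cap(N(w)\cup N(h))$. Its degree is at most $1+t'<|F|$, so Fact 1 colors this graph, with some $c\in F$ on $z$; and $c\ne\gamma$ since $F\subseteq Y$. Color $h$ and $w$ with $c$, color $R_1$ (which has no neighbor of $h$) accordingly, and color $D$ by $(\alpha)$. Contradiction. $\square$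

## 9. Loss per block, and the trees made of large cliques

We now prove Proposition 6. Fix $T\in\mathcal T$.

**Step 11 (splitting $c_T$ over blocks).** For an independent set $I\subseteq V(T)$ and a block $B$, let
$$\mathrm{loss}_B(I)=|B|-1-r(B)\,|I\cap B|.$$
This is nonnegative: for complete $B$ we have $|B|-1=r(B)$ and $|I\cap B|\le1$; for an odd cycle of length $2l+1$ it equals $2l-2|I\cap B|$ with $|I\cap B|\le l$. Since $|T|=1+\sum_B(|B|-1)$ and $d_T(v)=\sum_{B\ni v}r(B)$,
$$|T|-\sum_{v\in I}d_T(v)=1+\sum_B\mathrm{loss}_B(I).\tag{6}$$
So $c_T\ge1$ and $\mathbb E[c_T\mathbf 1_{j_T>0}]\le\mathbb E[c_T]$. The indicator will be needed only once.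

**Step 12 (two probability estimates).** We bound the chance that a set $D$ of vertices contains no free vertex.

* (E1) If each vertex of $D$ has exactly one high neighbor and there are $s$ distinct such neighbors, then $\Pr(\text{no vertex of }D\text{ free})=(2/3)^s$, because all $s$ of them must lie in $H'$.
* (E2) If each vertex of $D$ has exactly two high neighbors, and two vertices of $D$ have different neighbor pairs $e_1\ne e_2$, then $\Pr(\text{no vertex of }D\text{ free})\le\frac{22}{27}$. Indeed $\Pr(e_i\cap H'=\emptyset)=\frac19$, and both events occur together with probability $\frac1{27}$ if $e_1,e_2$ share a vertex and $\frac1{81}$ if not. So at least one occurs with probability at least $\frac29-\frac1{27}=\frac5{27}$.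

**Step 13 (four special kinds of $T$).** We treat by hand the trees for which the rooted induction below would not start.

*$T=K_1$.* Take $I_T=\emptyset$; then $c_T=1\le\frac49k=\frac49a_T$.

*$T=K_k$.* All $\rho=1$ and $a_T=k$. Select a free vertex if there is one, so $c_T=1+(k-1)\mathbf 1[\text{none free}]$. A high vertex with at least 3 neighbors in $T$ would, by Lemma 7, be adjacent to all of $T$ and form a $K_{k+1}$. So each has at most 2, and there are at least $\lceil k/2\rceil\ge3$ distinct high neighbors. By (E1), $\mathbb E[c_T]\le1+\frac8{27}(k-1)$, which is at most $\frac{12}{27}k$ because $4k\ge19$.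

*$T=K_m$ with $m=k-1\ge4$.* All $\rho=2$ and $a_T=2m$. Select a free vertex if there is one, so $c_T=1+(m-1)\mathbf 1[\text{none free}]$. If the two neighbor pairs of any two vertices agree, the same two high vertices are adjacent to all of $T$. Then $j_T>0$ exactly when $H'$ meets this pair, with probability $\frac89$, and in that case no vertex is free; so $\mathbb E[c_T\mathbf 1_{j_T>0}]=\frac89m=\frac49a_T$. (Here the indicator is used.) Otherwise (E2) gives $\mathbb E[c_T]\le1+\frac{22}{27}(m-1)\le\frac{24}{27}m=\frac49a_T$, because $2m\ge5$.

*Every vertex of $T$ lies in a $K_k$-block, and there are $s\ge2$ such blocks.* A vertex of a $K_k$-block has at most one further edge in $T$, since $d_T\le k$. So the $K_k$-blocks are disjoint, and a further edge lies in a block of degree 1, that is, it is a bridge. Contracting each $K_k$ gives a tree on $s$ vertices; so there are $s-1$ bridges, pairwise disjoint. Let $B_0$ be a $K_k$ that is a leaf of this tree; it is an end block, and we root the tree of cliques at $B_0$. In every other clique $B_i$ let $u_i$ be the vertex whose bridge leads toward $B_0$. Then $d_T(u_i)=k$, so $\rho(u_i)=0$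 and $u_i$ is always free. No two $u_i$ are adjacent, because each bridge leads toward $B_0$ from only one of its ends. Always select all $u_i$, and in addition select a free non-cut vertex of $B_0$ if there is one; its neighbors all lie in $B_0$, so the set stays independent. Let $\pi$ be the probability that there is none. The $k-1\ge4$ non-cut vertices of $B_0$ have one high neighbor each, and the cut vertex of $B_0$ has none. By Lemma 7 no $h$ is adjacent to three of them. So at least two distinct high neighbors occur, and $\pi\le\frac49$ by (E1). Then
$$\mathbb E[c_T]=sk-(s-1)k-(k-1)(1-\pi)=1+(k-1)\pi\le1+\tfrac49(k-1).$$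
The bridges have $2(s-1)$ ends, all with $\rho=0$, and all other vertices have $\rho=1$. So $\frac49a_T=\frac49\big(s(k-2)+2\big)\ge\frac89(k-1)\ge1+\frac49(k-1)$, as $\frac49(k-1)\ge\frac{16}9$.

**From now on $T$ is none of these.** In particular $T$ has blocks, and some vertex of $T$ lies in no $K_k$-block. We root $T$ at a vertex $x_0$ *not contained in a $K_k$-block*, to be chosen in Section 12.

## 10. Rooted Gallai trees and gluing

Here is the plan. Think of $\frac49a_T$ as a budget: each edge from $T$ to $H$ pays $\frac49$. By (6) we must pay for $1$ and for the expected losses of all blocks. We compute the balance from the leaves toward the root. Selected vertices of neighboring blocks interact only through shared cut vertices, so for each block it is enough to know the best balance below it in two situations: its top vertex is never selected, or its top vertex is selected exactly when it is free.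

**Notation.** Every block $B$ has a *parent* $p(B)$, its vertex nearest the root; its other vertices are its *children*. Every non-root vertex is a child in exactly one block, and the blocks with parent $v$ are the *child blocks* of $v$. Let $D(v)$ be the sum of the degrees $r(B')$ of the child blocks $B'$ of $v$. For a child $v$ of $B$,
$$\rho(v)+D(v)=k-r(B).\tag{7}$$
Let $T_B$ consist of $B$ and everything below its children.

**Definition (scheme).** A scheme for $B$ assigns to each $H'$ an independent set $J\subseteq V(T_B)$ of free vertices. Its value is
$$\tfrac49\sum_{v\in V(T_B)\setminus\{p(B)\}}\rho(v)-\mathbb E\sum_{B'\subseteq T_B}\mathrm{loss}_{B'}(J).$$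
Let $A(B)$ be the maximum value of schemes with $p(B)\notin J$ always ("avoid"), and $F(B)$ the maximum value of schemes in which $p(B)\in J$ exactly when $p(B)$ is free. (There are finitely many schemes.) For a vertex $v$ let $A(v),F(v)$ be the sums of $A(B'),F(B')$ over the child blocks of $v$, with value $0$ if there are none, and let
$$N(v)=\tfrac49\rho(v)-1+A(v).$$

So $N(v)$ is the balance of an unselected child $v$: it pays $\frac49\rho(v)$, brings $A(v)$ from below, and is charged its share $1$ of $|B|-1$.

**Step 14 (gluing).** The purpose is to bound $A(B),F(B)$ by quantities from below. Decide for $p(B)$ (never selected, or exactly when free), and choose a set $S$ of children to be selected exactly when free, the other children never, in such a way that vertices of $B$ selected simultaneously are never adjacent. Below each child take optimal schemes for its child blocks: of the $F$-kind for $v\in S$, of the $A$-kind for $v\notin S$. These agree on whether $v$ is selected, and every edge lies in one block, so the union is a scheme. Its value is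
$$\sum_{v\notin S}\big(\tfrac49\rho(v)+A(v)\big)+\sum_{v\in S}\big(\tfrac49\rho(v)+F(v)\big)-\mathbb E\,\mathrm{loss}_B,\tag{8}$$
where $\mathbb E\,\mathrm{loss}_B=|B|-1-r(B)\sum3^{-\rho(x)}$, the sum being over the vertices $x$ of $B$ that are selected when free. Sums below are over children of $B$.

*Complete $B$ with $n=r(B)$ children.*

* (R0) Nothing selected in $B$: $A(B)\ge\sum N(v)$.
* (R1) $S=\{f\}$, so $\mathbb E\,\mathrm{loss}_B=n-n3^{-\rho(f)}$:
$$A(B)\ge\sum_{v\ne f}\big(N(v)+3^{-\rho(f)}\big)+\tfrac49\rho(f)-1+3^{-\rho(f)}+F(f).$$
For $\rho(f)=0$ this is $\sum_{v\ne f}(N(v)+1)+F(f)$; for $\rho(f)=1$ it is $\sum_{v\ne f}(N(v)+\frac13)+F(f)-\frac29$; for $\rho(f)=2$ it is $\sum_{v\ne f}(N(v)+\frac19)+F(f)$.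
* (R2) Only $p(B)$ selected when free: $F(B)\ge\sum\big(N(v)+3^{-\rho(p(B))}\big)$.

*Odd cycle $B$ with children $v_1,\dots,v_{2l}$ in order from $p(B)$ around, $l\ge2$.*

* (Y1) $A(B)\ge\sum N(v)$.
* (Y2) $S=\{f\}$ with $\rho(f)=1$, so $\mathbb E\,\mathrm{loss}_B=2l-\frac23$: $A(B)\ge\sum_{v\ne f}N(v)+F(f)+\frac19$, because $(2l-1)+\frac49-2l+\frac23=\frac19$.
* (Y3) If $\rho(p(B))=1$: $F(B)\ge\sum N(v)+\frac23$.
* (Y4) $S$ a set of pairwise nonadjacent children with $\rho=0$, so the loss is $2l-2|S|$: $A(B)\ge\sum_{v\notin S}N(v)+\sum_{v\in S}(F(v)+1)$.
* (Y5) If $\rho(p(B))=0$ and $S$ as in (Y4) avoids $v_1,v_{2l}$: $F(B)\ge\sum_{v\notin S}N(v)+\sum_{v\in S}(F(v)+1)+2$.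

**Vertex kinds.** Since $x_0$ is in no $K_k$-block, the parent $u$ of a $K_k$-block is not the root. So $u$ is a child in another block, and $d_T(u)\le k$ forces $d_T(u)=k$, $\rho(u)=0$, the $K_k$ is the only child block of $u$, and $u$ is the child in a $K_2$-block. Call such $u$ *up*. A vertex that is not up and has an up child in one of its child blocks is *loaded*. A vertex that is neither up nor loaded is *plain*; *plain full* means plain with $\rho=0$. Up vertices are children only in $K_2$-blocks, and child blocks of vertices that are not up are never $K_k$.

In the running example, with root $x_0$, the vertex $u$ is up and $x_0$ is loaded. Each of the four children $v$ of the $K_5$ has $N(v)+1=\frac49$, so (R2) gives $F(K_5)\ge\frac{16}9$. By (R1) with $f=u$, the block $x_0u$ has $A\ge\frac{16}9$. The total balance is at least $\frac49\cdot4-1+\frac{16}9=\frac{23}9$, which equals $\frac49\cdot8-1$, in agreement with $c_T=1$.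

## 11. Eight inequalities, proved from the leaves up

**Lemma 8.** For every block $B$ of the rooted tree $T$, with $r=r(B)$, the following hold; in (C1)–(C7) it is assumed that $B\ne K_k$.

* (C1) If $r=1$, then $A(B)\ge\frac49$; if moreover the child is up, then $A(B)\ge\frac{16}9$.
* (C2) If $2\le r\le k-3$, then $A(B)\ge\frac23$.
* (C3) If $r=k-2$, then $A(B)\ge\frac29$.
* (C4) If $B$ has a plain full child, then $A(B)\ge\frac89$.
* (C5) If $2\le r\le k-2$, $\rho(p(B))=1$, and $B$ has no plain full child, then $F(B)\ge\frac23$.
* (C6) If $r=1$, $\rho(p(B))=1$, and the child is neither up nor plain full, then $F(B)\ge0$.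
* (C7) If $p(B)$ is plain full, then $F(B)\ge\frac29r$.
* (C8) If $B=K_k$, then $F(B)\ge\frac{16}9$.

*Proof.* We use induction on the number of blocks of $T_B$: assume (C1)–(C8) for all blocks of $T_B$ other than $B$.

**Step 15 (what the hypothesis says about a child).** The purpose is to collect bounds for a child $v$ of $B$ that is not up.

* (i) $A(v)\ge0$, and $A(v)\ge\frac29$ if $v$ has a child block: its child blocks are not $K_k$, and (C1)–(C3) apply to them.
* (ii) If $v$ is loaded, then $A(v)\ge\frac{16}9$ by (C1) and (i), so $N(v)\ge\frac79$.
* (iii) $N(v)+1=\frac49\rho(v)+A(v)\ge\frac29$. This is clear if $\rho(v)\ge1$; if $\rho(v)=0$, then $D(v)=k-r>0$ by (7), and (i) applies.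
* (iv) If $v$ is plain full, then $F(v)\ge\frac29D(v)\ge0$ by (C7).

**Step 16 (a table for $2\le r\le k-3$).** The purpose is to bound $N(v)$ for the children $v$ of $B$ that are not plain full; no child is up, as $r\ge2$. Recall $\rho(v)+D(v)=k-r$.

* $v$ loaded: $N(v)\ge\frac79$ by (ii).
* $v$ plain, $\rho(v)\ge3$: $N(v)\ge\frac{12}9-1=\frac13$.
* $v$ plain, $\rho(v)=2$: $D(v)=k-r-2\ge1$. There are child blocks, all of degree at most $k-4$, so $A(v)\ge\frac49$ by (C1), (C2), and $N(v)\ge\frac89-1+\frac49=\frac13$.
* $v$ plain, $\rho(v)=1$: $D(v)=k-r-1$, so $2\le D(v)\le k-3$. With at least two child blocks, each has $A\ge\frac49$ by (C1), (C2), so $A(v)\ge\frac89$ and $N(v)\ge\frac13$. With a single child block, its degree is $D(v)\in[2,k-3]$, so $A(v)\ge\frac23$ by (C2) and $N(v)\ge\frac19$. If that block has a plain full child, then $A(v)\ge\frac89$ by (C4), so $N(v)\ge\frac13$; otherwise $F(v)\ge\frac23$ by (C5).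

So every child that is not plain full has $N\ge\frac13$ or is *soft*, meaning $\rho=1$, $N\ge\frac19$, $F\ge\frac23$. In all cases $N\ge\frac19$. The table uses only the induction hypothesis, and it applies to odd cycles, for which $r=2\le k-3$.

**Step 17 (proof of (C8)).** Here $p(B)$ is up, so $\rho(p(B))=0$ and it is always selected. No child is up, and $\rho(v)+D(v)=1$ for each child $v$. If $\rho(v)=1$, there is no child block and $N(v)+1=\frac49$. If $\rho(v)=0$, then $D(v)=1$ and $N(v)+1=A(v)\ge\frac49$ by (C1). By (R2), $F(B)\ge\frac49(k-1)\ge\frac{16}9$.

**Step 18 (proof of (C7)).** Since $p(B)$ is plain, no child of $B$ is up. If $B$ is complete, (R2) with $\rho(p(B))=0$ and (iii) give $F(B)\ge\frac29r$. Let $B$ be an odd cycle. By the table, children that are not plain full have $N\ge\frac19\ge0$. Plain full children have $N\ge-\frac79$ by (iii) and $F\ge0$ by (iv). Let $S$ be the set of plain full vertices in $\{v_2,v_4,\dots,v_{2l-2}\}$ or in $\{v_3,v_5,\dots,v_{2l-1}\}$, whichever contains more of them. Then $S$ is a set of pairwise nonadjacent children avoiding $v_1,v_{2l}$. At most $|S|+2$ plain full children lie outside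 $S$: at most $|S|$ in the other set, and possibly $v_1,v_{2l}$. By (Y5),
$$F(B)\ge2+|S|-\tfrac79(|S|+2)=\tfrac29(|S|+2)\ge\tfrac49=\tfrac29r.$$

**Step 19 (proof of (C4)).** Let $f$ be a plain full child. If $B$ is complete, siblings of $f$ are not up (if there are any, $r\ge2$). By (R1) with $\rho(f)=0$, (iii), and (iv) with $D(f)=k-r$,
$$A(B)\ge\tfrac29(r-1)+\tfrac29(k-r)=\tfrac29(k-1)\ge\tfrac89.$$
If $B$ is an odd cycle, let $S$ be the set of plain full vertices in $\{v_1,v_3,\dots,v_{2l-1}\}$ or in $\{v_2,v_4,\dots,v_{2l}\}$, whichever contains more. Then $S$ consists of pairwise nonadjacent children, $|S|\ge1$, and at most $|S|$ plain full children lie outside $S$. For $v\in S$, $F(v)\ge\frac29(k-2)\ge\frac23$ by (iv). Plain full children outside $S$ have $N\ge-\frac79$; all other children have $N\ge\frac19$. By (Y4), $A(B)\ge|S|\big(\frac53-\frac79\big)=\frac89|S|\ge\frac89$.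

**Step 20 (proof of (C2)).** If $B$ has a plain full child, (C4) gives $A(B)\ge\frac89$. Otherwise the table applies to all $n\ge2$ children. If no child is soft, (R0) or (Y1) gives $A(B)\ge\frac n3\ge\frac23$. Let $f$ be a soft child. If $B$ is complete, (R1) with $\rho(f)=1$ gives
$$A(B)\ge(n-1)\big(\tfrac19+\tfrac13\big)+\tfrac23-\tfrac29\ge\tfrac89.$$
If $B$ is an odd cycle, there are at least three other children, and (Y2) gives $A(B)\ge\frac39+\frac23+\frac19\ge\frac23$.

**Step 21 (proof of (C5)).** If $2\le r\le k-3$, all children have $N\ge\frac19$ by the table. For complete $B$, (R2) with $\rho(p(B))=1$ gives $F(B)\ge2\big(\frac19+\frac13\big)=\frac89$; for an odd cycle, with at least four children, (Y3) gives $F(B)\ge\frac49+\frac23$.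

If $r=k-2$, then $B=K_{k-1}$, no child is up, and $\rho+D=2$ for each child. A loaded child has $N\ge\frac79$. A child with $\rho=2$ has no child block and $N=\frac89-1=-\frac19$. A plain child with $\rho=1$ has $D=1$, so $A\ge\frac49$ by (C1) and $N\ge-\frac19$. Plain children with $\rho=0$ are excluded. By (R2), $F(B)\ge(k-2)\big(\frac13-\frac19\big)\ge3\cdot\frac29=\frac23$.

**Step 22 (proof of (C6)).** Let $w$ be the child. By (R2) it suffices that $N(w)\ge-\frac13$. If $w$ is loaded, $N(w)\ge\frac79$. If $\rho(w)\ge2$, $N(w)\ge-\frac19$. If $\rho(w)=1$, then $D(w)=k-2>0$, so $A(w)\ge\frac29$ by (i) and $N(w)\ge\frac49-1+\frac29=-\frac13$. A child with $\rho(w)=0$ that is neither up nor plain full is loaded.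

**Step 23 (proof of (C3)).** Here $B=K_{k-1}$ with $n=k-2\ge3$ children, none of them up, and $\rho+D=2$ for each child. If there is a plain full child, use (C4). Assume there is none.

*All children are non-cut vertices of $T$.* Then all have $\rho=2$. Since $T\ne K_{k-1}$, the vertex $w=p(B)$ is a cut vertex, so $B$ is an end block; and $d_T(w)\ge k-1$ gives $\rho(w)\le1$. Use the scheme that selects a free child whenever there is one. Its expected loss is $n\pi$ with $\pi=\Pr(\text{no child free})$, so $A(B)\ge n\big(\frac89-\pi\big)$. If all children had the same pair of high neighbors, each of these two high vertices would be adjacent to $n\ge3$ non-cut vertices of $B$, hence by Lemma 7 to all of $B$, so $\rho(w)\ge2$, a contradiction. So two children have different pairs, (E2) gives $\pi\le\frac{22}{27}$, and $A(B)\ge\frac{2n}{27}\ge\frac29$.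

*Some child is a cut vertex.* A cut child $v$ is loaded, with $N(v)\ge\frac79$, or it is plain with $D(v)\ge1$ and $\rho(v)\geq 1$, so $\rho(v)=D(v)=1$. In the latter case its child block is a $K_2$ whose child is not up, $A(v)\ge\frac49$ by (C1), and $N(v)\ge-\frac19$. If the child of that $K_2$ is plain full, then $A(v)\ge\frac89$ by (C4) and $N(v)\ge\frac13$; otherwise $F(v)\ge0$ by (C6). Non-cut children have $\rho=2$ and $N=-\frac19$. So all children have $N\ge-\frac19$.

If there is a plain child $f$ with $\rho(f)=1$ and $F(f)\ge0$, then (R1) gives $A(B)\ge\big(\frac13-\frac19\big)(n-1)-\frac29\ge\frac49-\frac29=\frac29$. Otherwise all cut children have $N\ge\frac13$. If some child $f$ is non-cut, then $F(f)=0$, and (R1) with $\rho(f)=2$ gives $A(B)\ge\sum_{v\ne f}\big(N(v)+\frac19\big)\ge\frac13+\frac19$, since at least one sibling is a cut vertex and no term is negative. If all children are cut vertices, (R0) gives $A(B)\ge\frac n3\ge1$.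

**Step 24 (proof of (C1)).** Let $w$ be the child, so $\rho(w)+D(w)=k-1$ and, by (R0), $A(B)\ge N(w)$. We go through the kinds of $w$.

* *$w$ up.* (R1) with $f=w$ gives $A(B)\ge F(w)\ge\frac{16}9$ by (C8).
* *$w$ loaded.* $A(B)\ge N(w)\ge\frac79$.
* *$w$ plain full.* $A(B)\ge\frac89$ by (C4).
* *$w$ plain, $\rho(w)=1$.* Then $D(w)=k-2\ge3$. Suppose first that $w$ has at least two child blocks; their degrees are at most $k-3$. Either one of them has degree at least 2, and $A(w)\ge\frac23+\frac49$ by (C2) and (C1) or (C2) for another block; or all are $K_2$'s, there are at least three of them, and $A(w)\ge\frac{12}9$. In both cases $A(w)\ge\frac{10}9$ and $N(w)\ge\frac{10}9-\frac59=\frac59$. Suppose next that $w$ has a single child block $B_2$; it has degree $k-2$, so $B_2=K_{k-1}$. If $B_2$ has no plain full child, then $F(w)\ge\frac23$ by (C5), and (R1) with $f=w$ gives $A(B)\ge\frac23-\frac29=\frac49$. If $B_2$ has a plain full child $f$, consider the $k-3\ge2$ siblings $v$ of $f$ in $B_2$; they are not up, and $\rho(v)+D(v)=2$. For $\rho(v)=2$, $N(v)+1=\frac89$. For $\rho(v)=1$, $D(v)=1$ and $N(v)+1\ge\frac49+\frac49$ by (C1). For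 $\rho(v)=0$, $D(v)=2$: either $v$ has two child blocks $K_2$ and $A(v)\ge\frac89$, or one child block of degree $2\le k-3$ and $A(v)\ge\frac23$ by (C2). So $N(v)+1\ge\frac23$ always. Since $F(f)\ge0$ by (C7), (R1) applied to $B_2$ gives $A(w)=A(B_2)\ge2\cdot\frac23=\frac43$, and $A(B)\ge N(w)\ge\frac43-\frac59=\frac79$.
* *$w$ plain, $\rho(w)=2$.* Then $D(w)=k-3\ge2$. A single child block has degree $k-3\in[2,k-3]$ and $A\ge\frac23$ by (C2); two or more child blocks have degrees at most $k-4$ and together at least $\frac89$ by (C1), (C2). So $A(w)\ge\frac23$ and $N(w)\ge-\frac19+\frac23=\frac59$.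
* *$w$ plain, $\rho(w)=3$.* Then $D(w)=k-4\ge1$, the child blocks have degree at most $k-4$, $A(w)\ge\frac49$, and $N(w)\ge\frac13+\frac49=\frac79$.
* *$w$ plain, $\rho(w)\ge4$.* $N(w)\ge\frac{16}9-1=\frac79$.

In every case $A(B)\ge\frac49$, and $A(B)\ge\frac{16}9$ if $w$ is up. This completes the induction. $\square$

## 12. Choosing the root, and the end of the proof

**Step 25 (the balance at the root).** Combine optimal $A$-schemes for the child blocks of $x_0$; this is a selection for $T$ that never uses $x_0$. By (6) and the definition of value,
$$\tfrac49a_T-\mathbb E[c_T]=\tfrac49\rho(x_0)-1+A(x_0).\tag{9}$$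
We choose $x_0$ so that the right side is nonnegative. Recall that $T\notin\{K_1,K_{k-1},K_k\}$, and that if $T$ has a $K_k$-block, it also has a vertex in no $K_k$-block. Child blocks of $x_0$ are not $K_k$, so each has $A\ge0$ by (C1)–(C3).

*$T$ has a $K_k$-block.* By connectivity there is an edge $x_0u$ with $u$ in a $K_k$-block and $x_0$ in none. Since $d_T(u)\le k$, this is the only edge at $u$ outside its $K_k$, so $\{x_0,u\}$ is a $K_2$-block. With root $x_0$, the vertex $u$ is the parent of its $K_k$, so $u$ is up. By (C1), $A(x_0)\ge\frac{16}9$, and the right side of (9) is at least $\frac79$.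

*$T$ has no $K_k$-block.* Let $B$ be an end block, or $B=T$ if $T$ is a block, and let $x_0$ be a vertex of $B$ that is not a cut vertex. Then $B$ is the only child block of $x_0$, and $\rho(x_0)=k-r(B)$. If $r(B)\le k-3$, then $\rho(x_0)\ge3$, and the right side of (9) is at least $\frac{12}9-1=\frac13$. If $r(B)=k-2$, then $B=K_{k-1}$, $\rho(x_0)=2$, and $A(x_0)=A(B)\ge\frac29$ by (C3), so the right side is at least $\frac89-1+\frac29=\frac19$.

So $\mathbb E[c_T\mathbf 1_{j_T>0}]\le\mathbb E[c_T]\le\frac49a_T$ for the trees that are not special, and Step 13 treated the special ones. This proves Proposition 6. By Step 5, the minimal counterexample $G$ does not exist, which proves Theorem A. Theorem 1 follows as in Section 2. Theorem 1 covers all $\theta\ge10$ in Theorem 2, and Section 3 settled $2\le\theta\le9$, including the graphs showing that $\theta\ge10$ and $k\ge5$ cannot be weakened. $\blacksquare$
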